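# An entire function that factors in continuum many ways

## Cutting $z^6$, a threefold quadratic composition, and $e^z$

Take $h(z)=z^6$ and write it as one function applied to another. Two ways come to mind:
$$z^6=f(g(z))\quad\text{with } f(w)=w^3,\ g(z)=z^2,\qquad\text{or with } f(w)=w^2,\ g(z)=z^3 .$$
There are more, but they are cheap. From the first one we get $f(w)=(2w+1)^3$, $g(z)=(z^2-1)/2$, and also $f(w)=w^{-3}$, $g(z)=z^{-2}$. In both cases we inserted $L\circ L^{-1}$ between the two factors, with $L(w)=2w+1$ and $L(w)=1/w$ respectively. We do not want to count these as new. The two displayed ways, on the other hand, are different: a linear fractional $L$ does not change the degree of a rational function, so $z^3$ is never $L(z^2)$.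

A second example will be the seed of everything below. Let $p(z)=z+z^2$, so that $p(p(z))=z+2z^2+2z^3+z^4$, and let $h=p\circ p\circ p$. We may cut this composition in two places,
$$h=(p\circ p)\circ p=p\circ(p\circ p),$$
with right factors of degree $2$ and $4$. A composition of $n$ quadratic polynomials can be cut in $n-1$ places, and the right factors have degrees $2,4,\dots,2^{n-1}$, so no two cuts are related by a linear fractional map.

For a transcendental function there can be infinitely many ways. For $n\ge 2$,
$$e^z=f_n(g_n(z)),\qquad f_n(w)=w^n,\quad g_n(z)=e^{z/n}.$$
The periods of $e^{z/n}$ are exactly the multiples of $2\pi i n$. Since $L\circ g$ has the same periods as $g$ for every linear fractional $L$, no two of the $g_n$ differ by a linear fractional map. So $e^z$ has infinitely many essentially different factorizations, and those we listed form a countable list. Can a function have uncountably many?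

## Factorizations, equivalence, and the three theorems

"Meromorphic" means meromorphic on $\mathbb C$, and $\widehat{\mathbb C}=\mathbb C\cup\{\infty\}$. A function is *linear* if it is a linear fractional transformation $z\mapsto(az+b)/(cz+d)$ with $ad-bc\ne0$. It is *nonlinear* if it is neither constant nor linear.

**Definition (factorization).** A factorization of a meromorphic function $h$ is a representation $h=f(g)$ in which $f$ is nonlinear and meromorphic and $g$ is nonlinear and entire. If $f$ is rational, $g$ is allowed to be meromorphic. We call $f$ the left factor and $g$ the right factor.

The last clause is natural: if $g$ has poles, $f(g)$ needs a value $f(\infty)$, and a rational $f$ has one. The example $z^6=(z^{-2})^{-3}$ uses this clause.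

**Definition (equivalence).** The factorizations $h=f(g)$ and $h=(f\circ L)(L^{-1}\circ g)$ are equivalent, whenever $L$ is linear and $f\circ L$, $L^{-1}\circ g$ are again left and right factors.

This is an equivalence relation: use $L=\mathrm{id}$, inverses and compositions. The three expressions for $z^6$ with right factors $z^2$, $(z^2-1)/2$, $z^{-2}$ are equivalent.

The problem, taken from "On Factorization Of Meromorphic Functions", is to prove or disprove the following.

**Conjecture.** Any meromorphic function has at most denumerably many nonequivalent factorizations.

The following result is quoted with it as known: if $f$ and $h$ are nonconstant meromorphic functions, the equation $f(g)=h$ has at most a denumerable number of solutions $g$. So a counterexample must use uncountably many left factors. Here is what we shall prove.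

**Theorem 1 (the conjecture is false).** There exist an entire function $h$ and factorizations $h=f_x\circ g_x$ $(x\in\mathbb R)$, with all $f_x,g_x$ transcendental entire, such that for $x\ne y$ the factorizations $h=f_x(g_x)$ and $h=f_y(g_y)$ are not equivalent. Moreover, for $x<y$ we have $g_y=m\circ g_x$ with $m$ transcendental entire, while $g_x$ is not of the form $k\circ g_y$ with $k$ entire. For every nonconstant meromorphic $F$ on $\mathbb C$, the function $F\circ h$ also has continuum many nonequivalent factorizations; for example $1/h$ does, which is not entire.

**Theorem 2 (sharpness in growth).** (a) Let $\varphi:[1,\infty)\to\mathbb R$ be any function with $\varphi(r)\to\infty$. Then $h$ in Theorem 1 can be chosen with $\log M(r,h)\le\varphi(r)\log r$ for all large $r$. (b) Every nonconstant rational function has only finitely many nonequivalent factorizations.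

Here $M(r,h)=\max_{|z|=r}|h(z)|$. If $\varphi$ is bounded in (a), the inequality forces $h$ to be a polynomial, by Cauchy's estimates, and then (b) leaves only finitely many classes.

**Theorem 3 (dichotomy).** For every nonconstant meromorphic $h$, the set of equivalence classes of factorizations is either at most countable or has cardinality exactly $2^{\aleph_0}$.

By Theorem 1 the second alternative does occur, so $2^{\aleph_0}$ is the sharp universal bound for the number of nonequivalent factorizations of a meromorphic function.

We shall use the following textbook facts.

(i) An injective meromorphic function $F$ on $\mathbb C$ is linear, and an injective entire function is affine, $z\mapsto az+b$ with $a\neq0$. To recall why: $F(\{|z|<1\})$ is open and is disjoint from $F(\{|z|>1\})$. Choose a linear $S$ sending a point of this open set to $\infty$. Then $S\circ F$ is bounded on $|z|>1$, so it extends to $\infty$ and is a rational function. A rational function of degree $d$ takes all but finitely many values at $d$ distinct points of $\mathbb C$, so injectivity gives $d=1$. If $F$ has no pole in $\mathbb C$, it is affine.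

(ii) The identity theorem, for holomorphic and for meromorphic functions on a connected open set.

(iii) Picard's great theorem: near an isolated essential singularity a holomorphic function takes every complex value infinitely often, with at most one exception. It follows that *a meromorphic function $g$ on $\mathbb C$ that is not rational takes every value of $\widehat{\mathbb C}$ infinitely often, with at most two exceptions*. Indeed, suppose three values $a,b,c$ are taken only finitely often, and let $S$ be linear with $S(a)=\infty$. For large $R$, $S\circ g$ is holomorphic in $|z|>R$ and omits $S(b),S(c)\in\mathbb C$ there, so $\infty$ is not an essential singularity. Hence $S\circ g$ is rational, and so is $g$.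

## Period groups and compositions in the order of $\mathbb N$ give only countable families

The example $e^z$ suggests taking a function with many periods and distinguishing its right factors by their period groups. If $h=f(g)$, every period of $g$ is a period of $h$, so the period group of $g$ is a subgroup of that of $h$. But the period group of a nonconstant meromorphic function is discrete by the identity theorem, and a discrete subgroup of $\mathbb C$ is generated by at most two elements. It is therefore countable, and each of its subgroups is again generated by at most two elements, so there are only countably many subgroups. Period groups can tell apart only countably many factorizations.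

The example $p\circ p\circ p$ suggests an infinite composition. Take $q_j(z)=z+\varepsilon_jz^2$ with $\varepsilon_j>0$ tending to $0$ so fast that
$$h=\lim_{n\to\infty}q_n\circ q_{n-1}\circ\cdots\circ q_1$$
exists. (That this can be arranged is a special case of the construction of the next section, with $r_j=j$.) We can cut this infinite composition after the $n$-th factor: the right factor is $q_n\circ\cdots\circ q_1$, the left factor is the limit of $q_N\circ\cdots\circ q_{n+1}$. This gives one cut for every $n$, and nothing more. A cut is the choice of an initial segment, namely the set of those factors that go to the right. The ordered set $\mathbb N$ has only countably many initial segments: the sets $\{1,\dots,n\}$, the empty set, and $\mathbb N$.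

So the method stops at a precise point, and this point concerns the order and not the number of factors. There *are* countable ordered sets with uncountably many initial segments. In $\mathbb Q$, each real $x$ defines the initial segment $\{r\in\mathbb Q:r<x\}$, and different $x$ give different segments. This is the way out: **compose countably many quadratic polynomials in the order type of $\mathbb Q$, and cut at a real number.**

What should such a composition mean? There is no first factor, no last one, and between any two there are infinitely many others. We enumerate the rationals and bring in the factors one by one, each at its place. So a new factor is *inserted* in the middle rather than appended at the end. Here is one insertion by hand. Suppose $r_1=0$, $r_2=1$, $r_3=\tfrac12$. After two steps we have $q_2\circ q_1$, and the third step turns it into $q_2\circ q_3\circ q_1$. Put $w=q_1(z)$ and $\delta=\varepsilon_3w^2$. Then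
$$q_2(q_3(w))-q_2(w)=q_2(w+\delta)-q_2(w)=\delta\bigl(1+\varepsilon_2(2w+\delta)\bigr).$$
If $\varepsilon_2,\varepsilon_3\le1$ and $|w|\le B$, this is at most $\varepsilon_3B^2(1+2B+B^2)=\varepsilon_3B^2(1+B)^2$ in absolute value. On any fixed disc of $z$'s, the insertion is harmless if $\varepsilon_3$ is chosen small *after* $q_1,q_2$ are known.

One more point needs care. Convergence of the whole composition does not by itself produce the factors $f_x$ and $g_x$; they have to be limits of their own. There are uncountably many of them, but at stage $n$ only finitely many different partial compositions exist. So we can control all of them, indeed the partial compositions over all subsets $A\subset\mathbb N$, with one choice of $\varepsilon_{n+1}$.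

## Quadratic factors in the order of the rationals

**Step 1: the parameters.** The purpose is to fix the order and the discs on which we ask for closeness. Let $r_1,r_2,\dots$ be an enumeration of $\mathbb Q$ without repetition. Put $p(z)=z+z^2$ and $K_n=p^{\circ n}(1)$, so $K_1=2$, $K_2=6$, $K_3=42$. Given $\varphi$ with $\varphi(r)\to\infty$ (for Theorem 1 take any, for example $\varphi(r)=r$), choose $1\le R_1<R_2<\cdots$ with
$$R_n\ge n,\qquad R_n\ge K_n+1,\qquad \varphi(r)\ge2^n+1\ \text{ for all } r\ge R_n. \tag{1}$$
The first condition makes $R_n\to\infty$. The other two matter only for the growth estimate in Theorem 2(a).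

Let $q_j(z)=z+\varepsilon_jz^2$ with $\varepsilon_j\in(0,1]$ still to be chosen. For $A\subset\mathbb N=\{1,2,\dots\}$ and $n\ge0$ let $P_n^A$ be the composition of all $q_j$ with $j\in A$, $j\le n$, arranged in increasing order of $r_j$, the $q_j$ with the smallest $r_j$ being applied first. The empty composition is $\mathrm{id}$. With $r_1=0,r_2=1,r_3=\frac12$ as above,
$$P_3^{\mathbb N}=q_2\circ q_3\circ q_1,\qquad P_3^{\{1,2\}}=q_2\circ q_1,\qquad P_3^{\{2,3\}}=q_2\circ q_3 .$$

**Step 2: the choice of $\varepsilon_{n+1}$.** The purpose is to make every insertion small, for all $A$ at once. Let $\varepsilon_1=1$.

**Lemma 4.** Let $n\ge1$ and suppose $\varepsilon_1,\dots,\varepsilon_n\in(0,1]$ are chosen. One can choose $\varepsilon_{n+1}\in(0,1]$ such that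
$$|P_{n+1}^A(z)-P_n^A(z)|\le2^{-n}\qquad\text{for all }|z|\le R_{n+1}\text{ and all }A\subset\mathbb N. \tag{2}$$

*Proof.* Only $A\cap\{1,\dots,n+1\}$ matters, so there are finitely many cases. If $n+1\notin A$, the difference is $0$. Let $n+1\in A$. Write $P_n^A=U\circ V$, where $V$ is the composition (in the prescribed order) of the $q_j$ with $j\in A$, $j\le n$, $r_j<r_{n+1}$, and $U$ is that of the $q_j$ with $j\in A$, $j\le n$, $r_j>r_{n+1}$. Then
$$P_{n+1}^A=U\circ q_{n+1}\circ V .$$
The polynomials $U,V$ do not depend on $\varepsilon_{n+1}$. Let $B$ be a common bound for $|V|$ on $|z|\le R_{n+1}$ over all the finitely many cases. For $|w|\le B$ we have $|q_{n+1}(w)-w|\le\varepsilon_{n+1}B^2$. So if $\varepsilon_{n+1}B^2\le1$, both $w$ and $q_{n+1}(w)$ lie in the disc of radius $B+1$. Each of the finitely many polynomials $U$ is uniformly continuous on that disc, so there is $\eta>0$ such that $|U(s)-U(t)|\le2^{-n}$ for each $U$ whenever $|s|,|t|\le B+1$ and $|s-t|\le\eta$. Choose $\varepsilon_{n+1}\in(0,1]$ with $\varepsilon_{n+1}B^2\le\min(1,\eta)$ and apply this with $s=q_{n+1}(V(z))$, $t=V(z)$. $\square$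

From now on all $\varepsilon_j$ are chosen inductively in this way.

**Step 3: the limits.** The purpose is to define the infinite composition over any $A$ and to see that it does not degenerate.

**Lemma 5.** For every $A\subset\mathbb N$ the sequence $P_n^A$ converges locally uniformly on $\mathbb C$ to an entire function $P^A$. For $n\ge1$,
$$|P^A(z)-P_n^A(z)|\le\sum_{m\ge n}2^{-m}=2^{1-n}\qquad(|z|\le R_{n+1}). \tag{3}$$
Moreover $P^A(0)=0$ and $(P^A)'(0)=1$, so $P^A$ is nonconstant. Also $P^{\{j\}}=q_j$ and $P^\emptyset=\mathrm{id}$.

*Proof.* If $|z|\le R_{n+1}$ and $m\ge n$, then $|z|\le R_{m+1}$, so (2) gives $|P_{m+1}^A(z)-P_m^A(z)|\le2^{-m}$. Hence the sequence is uniformly Cauchy on $|z|\le R_{n+1}$, and summing over $m\ge n$ gives (3). Since $R_{n+1}\to\infty$, convergence is locally uniform, and the limit is entire by Weierstrass. As $q_j(0)=0$ and $q_j'(0)=1$, the chain rule gives $P_n^A(0)=0$ and $(P_n^A)'(0)=1$, and derivatives converge too. Finally $P_n^{\{j\}}=q_j$ for $n\ge j$, and $P_n^\emptyset=\mathrm{id}$ for all $n$. $\square$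

**Step 4: splitting.** The purpose is to justify cutting the infinite composition.

**Lemma 6.** If $r_i<r_j$ for all $i\in A$, $j\in B$, then $P^{A\cup B}=P^B\circ P^A$.

*Proof.* In $P_n^{A\cup B}$ all $q_i$ with $i\in A$ are applied before all $q_j$ with $j\in B$, so $P_n^{A\cup B}=P_n^B\circ P_n^A$ for every $n$. It remains to let $n\to\infty$. On a compact set $K$, $P_n^A\to P^A$ uniformly, so all $P_n^A(K)$ and $P^A(K)$ lie in one closed disc $D$. For $z\in K$,
$$|P_n^B(P_n^A(z))-P^B(P^A(z))|\le\sup_{D}|P_n^B-P^B|+|P^B(P_n^A(z))-P^B(P^A(z))| .$$
The first term tends to $0$ because $P_n^B\to P^B$ uniformly on $D$. The second tends to $0$ uniformly on $K$ because $P^B$ is uniformly continuous on $D$. $\square$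

## Non-injectivity and transcendence of $P^A$

For finite compositions we told cuts apart by degrees. The limits have no degree, so we need substitutes. Non-injectivity rules out linear maps, and it survives in the limit because by Lemma 6 any single quadratic factor can be isolated.

**Lemma 7.** If $A\ne\emptyset$, then $P^A$ is not injective on $\mathbb C$; in particular it is nonlinear. If $A$ is infinite, then $P^A$ is transcendental.

*Proof.* **Step 1: non-injectivity.** We isolate one quadratic factor. Let $j\in A$, $A'=\{i\in A:r_i<r_j\}$, $A''=\{i\in A:r_i>r_j\}$. Two applications of Lemma 6 give
$$P^A=P^{A''}\circ q_j\circ P^{A'} .$$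
Suppose $P^A$ is injective. Then $P^{A'}$, the map applied first, is injective, hence affine by (i), hence maps onto $\mathbb C$. Therefore $q_j$ must be injective on all of $\mathbb C$. But $q_j(0)=q_j(-1/\varepsilon_j)=0$, a contradiction. Since $P^A$ is nonconstant and not injective, it is nonlinear.

**Step 2: factors of a polynomial.** This prepares a degree count. We show: if $u,v$ are nonconstant entire functions and $u\circ v$ is a polynomial, then $u$ and $v$ are polynomials. Note that $u\circ v$ is nonconstant, because $u$ is nonconstant on the open set $v(\mathbb C)$. If $v$ were transcendental, it would take some value $w$ infinitely often by (iii), and the nonconstant polynomial $u\circ v$ would take the value $u(w)$ infinitely often, which is impossible. So $v$ is a polynomial, of degree $e\ge1$ say. For large $|w|$ choose $z$ with $v(z)=w$. Such $z$ exists and satisfies $|z|\le C|w|^{1/e}$, because $|v(z)|\ge c|z|^e$ for large $|z|$ and some $c>0$, and $|z|\to\infty$ as $|w|\to\infty$. Since $u(w)=u(v(z))$ is at most a constant times a power of $|z|$, $u$ has polynomial growth, so it is a polynomial.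

**Step 3: transcendence.** We show that the degree would be too large. Let $A$ be infinite and suppose $P^A$ is a polynomial of degree $d$. Choose $k$ with $2^k>d$ and elements $j_1,\dots,j_k$ of $A$ with $r_{j_1}<\cdots<r_{j_k}$. The remaining elements of $A$ fall into $k+1$ blocks: those with $r_i$ below $r_{j_1}$, those between consecutive $r_{j_s}$, and those above $r_{j_k}$. Repeated use of Lemma 6 gives
$$P^A=u_k\circ q_{j_k}\circ u_{k-1}\circ\cdots\circ q_{j_1}\circ u_0,$$
where each $u_i$ is the function of a block, hence nonconstant entire (a block may be empty; then $u_i=\mathrm{id}$). By Step 2, applied repeatedly from the left, all $u_i$ are nonconstant polynomials. Degrees multiply, so $d=\deg P^A\ge2^k>d$, a contradiction. $\square$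

## One factorization for every real number: proof of Theorem 1

**Step 1: the factorizations.** We cut at $x$. Let $h=P^{\mathbb N}$, and for $x\in\mathbb R$ put
$$A_x=\{j:r_j<x\},\qquad B_x=\{j:r_j\ge x\},\qquad g_x=P^{A_x},\qquad f_x=P^{B_x}.$$
Lemma 6 gives $h=f_x\circ g_x$. Both $A_x$ and $B_x$ are infinite, so $f_x$ and $g_x$ are transcendental entire by Lemma 7. In particular they are nonlinear, and these are factorizations.

**Step 2: comparing two cuts.** We express one right factor through another. Let $x<y$ and $C=\{j:x\le r_j<y\}$. This set is infinite because $\mathbb Q$ is dense. Since $A_y=A_x\cup C$ and every $r_i$ with $i\in A_x$ is smaller than every $r_j$ with $j\in C$, Lemma 6 gives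
$$g_y=m\circ g_x,\qquad m=P^C, \tag{4}$$
and $m$ is transcendental entire and not injective by Lemma 7.

**Step 3: nonequivalence.** We show that no linear map can replace $m$. If the two factorizations were equivalent, there would be a linear $L$ with $g_y=L^{-1}\circ g_x$. (Equivalence is symmetric, so it does not matter which factorization is listed first.) By (4), $m=L^{-1}$ on $g_x(\mathbb C)$, which is a nonempty open set. The identity theorem for meromorphic functions on $\mathbb C$ gives $m=L^{-1}$, contradicting that $m$ is nonlinear.

**Step 4: strictness.** We show that $g_x$ is not obtained from $g_y$. If $g_x=k\circ g_y$ with $k$ entire, then $g_x=k\circ m\circ g_x$, so $k\circ m=\mathrm{id}$ on the open set $g_x(\mathbb C)$, hence on $\mathbb C$. Then $m$ would be injective, contradicting Lemma 7.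

**Step 5: the functions $F\circ h$.** We pass to non-entire examples. Let $F$ be nonconstant meromorphic on $\mathbb C$. Then $F\circ h=(F\circ f_x)\circ g_x$. Since $f_x$ is entire, $F\circ f_x$ is meromorphic. It is nonconstant because $f_x(\mathbb C)$ is open. It is not linear: otherwise it would be injective, and then $f_x$ would be injective, against Lemma 7. So these are factorizations of $F\circ h$. The argument of Step 3 used only the right factors, so they are pairwise nonequivalent. For $F(w)=1/w$ we get $F\circ h=1/h$, which has a pole at $0$ since $h(0)=0$.

**Step 6: counting.** We confirm that the cardinality is the continuum. We have found $2^{\aleph_0}$ pairwise nonequivalent factorizations. There cannot be more, since a meromorphic function is determined by its Laurent coefficients at $0$, a sequence of complex numbers, and so there are at most $2^{\aleph_0}$ pairs $(f,g)$. This proves Theorem 1, and the conjecture is false. $\blacksquare$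

There is no conflict with the quoted result on $f(g)=h$ with $f$ fixed, since the left factors $f_x$ vary with $x$.

## Arbitrarily slow transcendental growth: proof of Theorem 2(a)

We use the conditions (1) that have been idle so far, with the given $\varphi$, for $h=P^{\mathbb N}$. Put $h_n=P_n^{\mathbb N}$.

**Step 1: bounding the partial compositions.** The aim is a bound on $h_n$ that does not depend on the $\varepsilon_j$ or on the order. The coefficients of $h_n$ are nonnegative, so $M(r,h_n)=h_n(r)$. On $[0,\infty)$ the functions $q_j$ and $p$ are increasing and $q_j\le p$, because $\varepsilon_j\le1$. By induction, a composition of $n$ of the $q_j$ is at most $p^{\circ n}$ there. The polynomial $p^{\circ n}$ has degree $2^n$ and nonnegative coefficients $a_k$, so for $r\ge1$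
$$h_n(r)\le p^{\circ n}(r)=\sum_k a_kr^k\le\Bigl(\sum_k a_k\Bigr)r^{2^n}=p^{\circ n}(1)\,r^{2^n}=K_nr^{2^n}.$$

**Step 2: passing to $h$.** The aim is to use the right $h_n$ at each radius. Let $r\in[R_n,R_{n+1}]$ with $n\ge1$. Since $r\le R_{n+1}$, (3) gives $M(r,h)\le M(r,h_n)+2^{1-n}\le K_nr^{2^n}+1$. Using (1) and $r\ge R_n\ge1$,
$$M(r,h)\le K_nr^{2^n}+1\le(K_n+1)r^{2^n}\le R_n\,r^{2^n}\le r^{2^n+1}\le r^{\varphi(r)} .$$
So $\log M(r,h)\le\varphi(r)\log r$ for all $r\ge R_1$. $\blacksquare$

## Rational functions and intermediate fields: proof of Theorem 2(b)

Let $h$ be a nonconstant rational function of degree $d$, so that $h$ takes each value of $\widehat{\mathbb C}$ at no more than $d$ points. Let $h=f(g)$ be a factorization.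

**Step 1: $g$ is rational.** We exclude transcendental right factors. If $g$ were not rational, then by (iii) it would take some finite value $w$ infinitely often, and $h$ would take the value $f(w)$ infinitely often, which is impossible.

**Step 2: $f$ is rational.** We exclude transcendental left factors. If $g$ is not entire, $f$ is rational by definition. If $g$ is entire, it is a nonconstant polynomial by Step 1, so $g(\mathbb C)=\mathbb C$. Suppose $f$ takes a value $c\in\widehat{\mathbb C}$ at distinct points $w_1,\dots,w_k\in\mathbb C$. Choose $z_i$ with $g(z_i)=w_i$. The $z_i$ are distinct and $h(z_i)=c$, so $k\le d$. Thus $f$ takes no value infinitely often and is rational by (iii).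

**Step 3: counting fields.** We attach to a factorization an object of which there are finitely many. By Steps 1 and 2,
$$\mathbb C(h)\subset\mathbb C(g)\subset\mathbb C(z).$$
The extension $\mathbb C(z)/\mathbb C(h)$ is finite, of degree $d$, and separable since the characteristic is $0$. Hence it has finitely many intermediate fields, as they correspond to some of the subgroups of the finite Galois group of its Galois closure over $\mathbb C(h)$. In the opening example the extension $\mathbb C(z)/\mathbb C(z^6)$ is Galois with cyclic group of order $6$, generated by $z\mapsto e^{2\pi i/6}z$. Its proper intermediate fields are $\mathbb C(z^2)$ and $\mathbb C(z^3)$.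

**Step 4: the field determines the class.** Suppose $h=f(g)=f_1(g_1)$ are factorizations with $\mathbb C(g)=\mathbb C(g_1)$. Then $g_1=L\circ g$ and $g=L_1\circ g_1$ with rational $L,L_1$. Since $\deg g_1=\deg L\,\deg g$ and $\deg g=\deg L_1\,\deg g_1$, we get $\deg L=1$, so $L$ is linear. Now $f_1\circ L\circ g=h=f\circ g$. The rational functions $f_1\circ L$ and $f$ agree at all but finitely many points of the infinite set $g(\mathbb C)$, hence they are equal. So $f_1=f\circ L^{-1}$ and $g_1=L\circ g$: the factorizations are equivalent. The number of classes is at most the number of intermediate fields, which is finite. $\blacksquare$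

In particular, $z^6$ has exactly the two classes found at the start: since $\deg f,\deg g\ge2$ in a factorization, $\mathbb C(g)$ is a proper intermediate field.

## The space of factorizations and Silver's theorem: proof of Theorem 3

A *Polish space* is a topological space that is separable and metrizable by a complete metric. Closed subsets and open subsets of a Polish space are Polish, hence so is the intersection of a closed and an open set. Finite products and finite disjoint unions of Polish spaces are Polish. An equivalence relation on a Polish space $X$ is *Borel* if it is a Borel subset of $X\times X$. On $\mathbb R$, the relation $\lfloor s\rfloor=\lfloor t\rfloor$ is Borel with countably many classes, and $s-t\in\mathbb Q$ is an $F_\sigma$ relation (a countable union of closed lines in the plane) with $2^{\aleph_0}$ classes. We use the following theorem (J. Silver, *Counting the number of equivalence classes of Borel and coanalytic equivalence relations*, Ann. Math. Logic 18 (1980), 1–28).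

**Silver's theorem.** A Borel (even coanalytic) equivalence relation on a Polish space has either at most countably many or exactly $2^{\aleph_0}$ classes.

So the task is to make the factorizations of $h$ into a Polish space on which equivalence is a Borel relation.

**Step 1: the function spaces.** We choose where $f$ and $g$ live. Let $\chi$ be the chordal metric on $\widehat{\mathbb C}$. The space $C(\mathbb C,\widehat{\mathbb C})$ with the compact-open topology, that is, with locally uniform convergence for $\chi$, is Polish. The metric $\sum_n2^{-n}\sup_{|z|\le n}\chi(F(z),G(z))$ is complete. The space embeds into the countable product of the separable spaces $C(\{|z|\le n\},\widehat{\mathbb C})$, so it is separable. Similarly $C(\widehat{\mathbb C},\widehat{\mathbb C})$ with uniform convergence is Polish.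

Let $\mathcal M\subset C(\mathbb C,\widehat{\mathbb C})$ be the set of holomorphic maps $\mathbb C\to\widehat{\mathbb C}$, that is, the meromorphic functions together with the constant $\infty$. It is closed: if $F_n\to F$ and $F(z_0)\ne\infty$, then near $z_0$ the $F_n$ are eventually holomorphic, uniformly bounded, and converge uniformly, so $F$ is holomorphic there; if $F(z_0)=\infty$, apply this to $1/F_n$. In the same way the set $\mathcal R\subset C(\widehat{\mathbb C},\widehat{\mathbb C})$ of holomorphic self-maps of $\widehat{\mathbb C}$ (the rational functions and the constant $\infty$) is closed. So $\mathcal M$ and $\mathcal R$ are Polish. Let $\mathcal E$ be the space of entire functions with locally uniform convergence. It is Polish: the usual metric is complete, and polynomials with coefficients in $\mathbb Q+i\mathbb Q$ are dense. Its topology is the one induced from $\mathcal M$, since a sequence that converges to an entire function locally uniformly for $\chi$ is eventually bounded on each compact set, where $\chi$ and the Euclidean metric are then comparable.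

**Step 2: nonlinearity is an open condition.** This will make the set of factorizations Polish.

**Lemma 8.** The set of constants and linear transformations is closed in $\mathcal M$. Hence the corresponding sets in $\mathcal E$ and in $\mathcal R$ are closed.

*Proof.* Let $F_n\to F$ in $\mathcal M$, each $F_n$ constant or linear. If infinitely many $F_n$ are constant, $F$ is constant. So we may assume that all $F_n$ are injective and that $F$ is nonconstant, and must show that $F$ is linear. By (i) it is enough to show that $F$ is injective. Suppose $F(a)=F(b)$ with $a\ne b$. Composing all functions with one rotation of the sphere, we may assume $F(a)=F(b)\ne\infty$. Then on a closed disc around $b$ not containing $a$, the $F_n$ are holomorphic for large $n$ and $F_n-F_n(a)\to F-F(a)$ uniformly. The limit is not identically zero and vanishes at $b$. By Hurwitz's theorem, for large $n$ the function $F_n-F_n(a)$ has a zero $b_n$ in this disc. So $F_n(b_n)=F_n(a)$ with $b_n\ne a$, contradicting injectivity.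

The sets in $\mathcal E$ and $\mathcal R$ are the preimages of the set in $\mathcal M$ under the inclusion $\mathcal E\to\mathcal M$ and the restriction $\mathcal R\to\mathcal M$, which are continuous. $\square$

**Step 3: composition is continuous.** This makes the equation $f\circ g=h$ a closed condition. We claim that the maps $(f,g)\mapsto f\circ g$,
$$\mathcal M\times\mathcal E\to C(\mathbb C,\widehat{\mathbb C}),\qquad \mathcal R\times\mathcal M\to C(\mathbb C,\widehat{\mathbb C}),$$
are continuous. The argument is that of Lemma 6. If $f_n\to f$ in $\mathcal M$, $g_n\to g$ in $\mathcal E$ and $K$ is compact, all $g_n(K)$ and $g(K)$ lie in one closed disc $D$, and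
$$\chi(f_n(g_n(z)),f(g(z)))\le\sup_D\chi(f_n,f)+\chi(f(g_n(z)),f(g(z)))\qquad(z\in K)$$
tends to $0$ uniformly by uniform continuity of $f$ on $D$. For the second map replace $D$ by $\widehat{\mathbb C}$.

**Step 4: the Polish space of factorizations.** Put
$$W_1=\{(f,g)\in\mathcal M\times\mathcal E:\ f,g\text{ nonlinear},\ f\circ g=h\},$$
$$W_2=\{(f,g)\in\mathcal R\times\mathcal M:\ f,g\text{ nonlinear},\ f\circ g=h\},$$
where, as always, nonlinear includes nonconstant. By Lemma 8 and Step 3 each is the intersection of an open and a closed set in a Polish space. So $W=W_1\sqcup W_2$ is Polish. Its points represent exactly the factorizations of $h$; those with $f$ rational and $g$ entire are represented twice.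

**Step 5: equivalence read off from the right factors.** We remove $f$ from the relation. For points $(f_1,g_1)$, $(f_2,g_2)$ of $W$ write $(f_1,g_1)\sim(f_2,g_2)$ if $g_2=T\circ g_1$ for some $T\in PGL_2(\mathbb C)$. This is an equivalence relation, and two points representing the same factorization are related, with $T=\mathrm{id}$. We claim that $\sim$ is equivalence of factorizations. If $f_2=f_1\circ L$ and $g_2=L^{-1}\circ g_1$, take $T=L^{-1}$.

Conversely, let $g_2=T\circ g_1$. Then $f_2\circ T\circ g_1=h=f_1\circ g_1$. Choose a point $z_0$ at which $g_1$ and $T\circ g_1$ are finite, and a small disc around $z_0$ on which they stay finite. Its image under $g_1$ is a nonempty open set on which $f_2\circ T=f_1$. Both sides are meromorphic on the connected set $\mathbb C\setminus\{T^{-1}(\infty)\}$, so they agree there. If $T$ is affine, this is all of $\mathbb C$. If $T$ is not affine, let $a=T^{-1}(\infty)\in\mathbb C$. Near $\infty$ we have $f_2=f_1\circ T^{-1}$, and $T^{-1}(\infty)=a$, where $f_1$ is meromorphic. So $f_2$ extends meromorphically to $\infty$, that is, $f_2$ is rational; hence $f_1=f_2\circ T$ is rational too, and the identity holds on $\widehat{\mathbb C}$. In both cases, with $L=T^{-1}$,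
$$f_2=f_1\circ L,\qquad g_2=L^{-1}\circ g_1,$$
and the factorizations are equivalent. (For transcendental left factors only affine $L$ can occur. The map $L(w)=1/w$ in the example $z^6$ was possible because the factors are rational.)

**Step 6: the relation is Borel.** We write $\sim$ as a countable union of closed sets. Let $K_n'\subset PGL_2(\mathbb C)$ be the image of the compact set of matrices of determinant $1$ and norm at most $n$. Then each $K_n'$ is compact and $PGL_2(\mathbb C)=\bigcup_nK_n'$. If $T_k\to T$ in $PGL_2(\mathbb C)$, then $T_k\to T$ uniformly on the compact space $\widehat{\mathbb C}$, because the action $PGL_2(\mathbb C)\times\widehat{\mathbb C}\to\widehat{\mathbb C}$ is continuous. So by Step 3 the map $(T,g)\mapsto T\circ g$ into $\mathcal M$ is continuous. With $w_i=(f_i,g_i)$, the set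
$$\{(w_1,w_2,T)\in W\times W\times K_n':\ g_2=T\circ g_1\}$$
is therefore closed. Its projection to $W\times W$ is closed, since projection along a compact factor is a closed map. The relation $\sim$ is the union of these projections over $n$, so it is an $F_\sigma$ subset of $W\times W$, hence Borel. Silver's theorem now says that the number of classes is at most countable or exactly $2^{\aleph_0}$. $\blacksquare$
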